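
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{thmA}{Theorem A}
\newtheorem*{thmB}{Theorem B}
\newtheorem*{thmC}{Theorem C}
\newtheorem*{question}{Question}
\theoremstyle{definition}
\newtheorem*{definition}{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Self-affine tiling spaces that are homeomorphic\\ but not linearly conjugate}


\begin{abstract}
By a theorem of Kwapisz, if the tiling spaces of two self-similar aperiodic tilings are homeomorphic, then some homeomorphism between them conjugates the two translation actions up to a linear change of the translation vector. We show that this fails for self-affine tilings in every dimension $d\ge 2$. For each $c\in\mathbb R$ we construct a self-affine tiling $\mathcal T_c$ of the plane with expansion $\mathrm{diag}(5,3)$ by shearing a product of two one-dimensional substitution tilings along $c$ times a fractal function. All the tiling spaces $X_c$ are homeomorphic, but $X_c$ and $X_{c'}$ are linearly conjugate if and only if $c'=\pm 3^n c$ for some $n\in\mathbb Z$.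
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection*{Tilings and their spaces}

A \emph{prototile set} is a finite collection of compact sets in $\mathbb R^d$, each the closure of its interior and with connected interior; prototiles may carry labels. A \emph{tiling} is a collection of translates of prototiles (the \emph{tiles}) whose union is $\mathbb R^d$ and whose interiors are pairwise disjoint. Two tiles have the same \emph{type} if they are translates of the same labeled prototile. A \emph{patch} is a finite set of tiles. All tilings are assumed to have \emph{finite patch complexity} (FPC): for each $R$ there are, up to translation, only finitely many patches of diameter at most $R$.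

For $g\in\mathbb R^d$, $\mathcal T-g$ is the translate of $\mathcal T$ by $-g$; the tiling is \emph{aperiodic} if $\mathcal T-g=\mathcal T$ only for $g=0$. Two tilings \emph{agree on} $E\subset \mathbb R^d$ if the same labeled tiles meet $E$. We say that $\xi_n\to\xi$ if there are vectors $\varepsilon_n\to0$ and radii $R_n\to\infty$ such that $\xi_n-\varepsilon_n$ and $\xi$ agree on the ball $B(0,R_n)$. The \emph{tiling space} $X_{\mathcal T}$ is the closure of the orbit $\{\mathcal T-g:g\in\mathbb R^d\}$ in this topology. By FPC it is compact and metrizable, and $\mathbb R^d$ acts on it continuously by translation. We write $\mathrm{dist}$ for a metric on a tiling space. Two consequences of compactness will be used freely.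
\begin{itemize}
\item[(i)] If $\xi_n,\xi_n'\in X_{\mathcal T}$ agree on $B(0,R_n)$ and $R_n\to\infty$, then $\mathrm{dist}(\xi_n,\xi'_n)\to0$. Indeed, along any subsequence for which $\xi_n\to\xi$, also $\xi_n'\to\xi$.
\item[(ii)] If $\mathrm{dist}(\xi_n,\xi'_n)\to0$, then there are $\varepsilon_n\to0$, $R_n\to\infty$ such that $\xi_n-\varepsilon_n$ and $\xi_n'$ agree on $B(0,R_n)$. Otherwise there would be a $\delta>0$ and infinitely many $n$ such that for no $|\varepsilon|<\delta$ do $\xi_n-\varepsilon$ and $\xi_n'$ agree on $B(0,1/\delta)$. Among these $n$ there is a subsequence on which $\xi_n$ and $\xi'_n$ converge to a common limit. After small translations both then agree with the limit on large balls, a contradiction.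
\end{itemize}

A tiling is \emph{repetitive} if for each of its patches there is an $R$ such that every ball of radius $R$ contains a translate of the patch. For FPC tilings this is equivalent to minimality of $X_{\mathcal T}$, that is, to density of every orbit. Let $\phi:\mathbb R^d\to\mathbb R^d$ be linear with all eigenvalues of modulus greater than $1$. A repetitive tiling $\mathcal T$ is \emph{self-affine with expansion} $\phi$ if it is fixed by an ``inflate and subdivide'' rule: for each tile $T\in\mathcal T$ the set $\phi(T)$ is the union of the tiles of $\mathcal T$ contained in it, and the way $\phi(T)$ is subdivided depends only on the type of $T$. It is \emph{self-similar} if moreover $\phi$ is similar to a scalar multiple of an orthogonal map.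

\subsection*{Rigidity}

A tiling space is a topological space with an action of $\mathbb R^d$. How much of the action does the topology remember?

\begin{definition}
Tiling spaces $X,\widetilde X$ of tilings of $\mathbb R^d$ are \emph{linearly conjugate} if there are a linear isomorphism $A$ of $\mathbb R^d$ and a homeomorphism $h:X\to\widetilde X$ with
\[
h(\xi-g)=h(\xi)-Ag\qquad(\xi\in X,\ g\in\mathbb R^d).
\]
We then call $h$ a linear conjugacy with matrix $A$.
\end{definition}

\begin{theorem}[J. Kwapisz, quoted in \cite{Q}]\label{thm:K}
If two self-similar aperiodic tilings of $\mathbb R^d$ have homeomorphic tiling spaces, then these spaces are linearly conjugate.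
\end{theorem}

\begin{question}[\cite{Q}]
Is the same true for self-affine tilings?
\end{question}

There is a reason to expect rigidity. Suppose a homeomorphism $h_0$ takes orbits to orbits, so that $h_0(\xi-g)=h_0(\xi)-D_\xi(g)$ for some continuous reparametrizations $D_\xi$ of $\mathbb R^d$. Composing $h_0$ with powers of the two substitutions rescales $D_\xi$, and one may hope that the rescaled maps become linear. This happens, for example, if the rescaling is by the same factor in all directions and $D_\xi$ differs from a linear map by an error of sublinear growth, uniformly in $\xi$. We shall see that with two different expansion factors this hope fails: a nonlinear reparametrization can be invariant under the rescaling.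

\begin{thmA}
Let $\mathcal T_c$ $(c\in\mathbb R)$ be the tilings of $\mathbb R^2$ constructed in Section \ref{sec:tilings}, and let $X_c$ be their tiling spaces. Every $\mathcal T_c$ is an FPC, repetitive, aperiodic self-affine tiling with expansion $\mathrm{diag}(5,3)$, and all the $X_c$ are homeomorphic. If $c$ is irrational, then $X_0$ and $X_c$ are not linearly conjugate.
\end{thmA}

So the answer to the question is negative, for instance for $\mathcal T_0$ and $\mathcal T_{\sqrt2}$.

\begin{thmB}
The statement ``if two self-affine aperiodic tilings of $\mathbb R^d$ have homeomorphic tiling spaces, then these spaces are linearly conjugate'' is true if and only if $d=1$.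
\end{thmB}

\begin{thmC}
For all $c,c'\in\mathbb R$, the spaces $X_c$ and $X_{c'}$ of Theorem A are linearly conjugate if and only if $c'=\pm3^nc$ for some $n\in\mathbb Z$. Hence a single homeomorphism class of self-affine tiling spaces, all with expansion $\mathrm{diag}(5,3)$, contains continuum many linear conjugacy classes.
\end{thmC}

Theorems A and B are proved in Section \ref{sec:eig} by comparing eigenvalues of the translation actions. This argument breaks down when $c$ is an integer (Remark \ref{rem:integer}). Theorem C needs a finer analysis, based on asymptotic pairs and carried out in Sections \ref{sec:asym} and \ref{sec:C}.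

\section{The idea on one tile}\label{sec:idea}

Start with a tiling of the plane by labeled unit squares in which the label of a square is a pair: a letter $a$ or $b$ depending on the column and a digit $0$ or $1$ depending on the row. Suppose the column letters form a fixed point of $a\mapsto aabaa$, $b\mapsto bbabb$ and the row digits a fixed point of $0\mapsto010$, $1\mapsto000$. Then the tiling is self-affine with expansion $\phi=\mathrm{diag}(5,3)$. We now let each column slide vertically: passing a column with letter $a$ raises the next column by $c$, and passing one with letter $b$ lowers it by $c$. Can this be done so that the tiling remains self-affine for the same $\phi$?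

Look at a single tile with column letter $a$. If we replace squares by parallelograms, its bottom edge runs from $(0,0)$ to $(1,c)$, and after inflation from $(0,0)$ to $(5,3c)$. The inflated tile should be filled by five columns with letters $a,a,b,a,a$, whose lower left corners are at heights
\[
0,\quad c,\quad 2c,\quad c,\quad 2c,
\]
and the last of which ends at height $3c$. The endpoints match: the letter count (number of $a$'s minus number of $b$'s) is multiplied by $3$ under substitution, and $3$ is exactly the vertical expansion factor. But between the endpoints the straight edge does not match the zigzag through the five columns. The remedy is to replace the straight edge by the graph of $cf_a$, where $f_a$ is a continuous function from $0$ to $1$ chosen to be compatible with inflation: $3f_a(u/5)$ must follow $f_a$ on $[0,1]$, continue as $1+f_a(u-1)$ on $[1,2]$, as $2+f_b(u-2)$ on $[2,3]$, and so on. Such functions exist and are unique, by a contraction argument. The resulting tiles and their subdivision are shown in Figure \ref{fig:tile}.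

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!20] (2,2)--(2.2,1.667)--(2.4,1.333)--(2.6,1.667)--(2.8,1.333)--(3,1)
 --(3,4)--(2.8,4.333)--(2.6,4.667)--(2.4,4.333)--(2.2,4.667)--(2,5)--cycle;
\foreach \l in {0,1,2,3}
 \draw[shift={(0,\l)}] (0,0)--(0.2,0.333)--(0.4,0.667)--(0.6,0.333)--(0.8,0.667)--(1,1)
 --(1.2,1.333)--(1.4,1.667)--(1.6,1.333)--(1.8,1.667)--(2,2)
 --(2.2,1.667)--(2.4,1.333)--(2.6,1.667)--(2.8,1.333)--(3,1)
 --(3.2,1.333)--(3.4,1.667)--(3.6,1.333)--(3.8,1.667)--(4,2)
 --(4.2,2.333)--(4.4,2.667)--(4.6,2.333)--(4.8,2.667)--(5,3);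
\draw (0,0)--(0,3) (1,1)--(1,4) (2,2)--(2,5) (3,1)--(3,4) (4,2)--(4,5) (5,3)--(5,6);
\foreach \l/\j in {0/0,1/1,2/0} {
 \node at (0.5,1+\l) {\scriptsize $a\j$};
 \node at (1.5,2+\l) {\scriptsize $a\j$};
 \node at (2.5,2+\l) {\scriptsize $b\j$};
 \node at (3.5,2+\l) {\scriptsize $a\j$};
 \node at (4.5,3+\l) {\scriptsize $a\j$};
}
\end{tikzpicture}
\caption{The inflation by $\mathrm{diag}(5,3)$ of a tile with label $(a,0)$ for $c=1$, subdivided into $15$ tiles. Columns carry the letters of $aabaa$ and rows the digits of $010$; the shaded column has letter $b$, and the lower and upper edges of its tiles are the mirror images of those of the others. The fractal edges are drawn as polygons that interpolate them at multiples of $1/5$. From $(0,0)$ the bottom edge reaches $(5,3)$, which is $\mathrm{diag}(5,3)$ applied to the end $(1,1)$ of the bottom edge of one tile.}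
\label{fig:tile}
\end{figure}

What does this do to the tiling space? Let $G$ be the function obtained by concatenating the profiles $f_a,f_b$ according to the column letters, with $G(0)=0$. It satisfies $G(5s)=3G(s)$, so it has the sublinear growth $|s|^{\log 3/\log 5}$. The sheared tiling still records the same column letters and row digits, and its space will turn out to be the same topological space as for $c=0$. The homeomorphism that ``shears every tiling'' takes the orbit of the unsheared tiling to that of the sheared one by the reparametrization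
\[
D(s,t)=(s,\;t+cG(s)).
\]
An isotropic rescaling straightens it: $5^{-n}D(5^ns,5^nt)=(s,\,t+c(3/5)^nG(s))\to(s,t)$. The rescaling that the substitution provides does not: $\phi^{-n}D\phi^n=D$ for all $n$.

Finally, why should no other homeomorphism straighten the action? In the sheared tiling two tiles of the same type can differ by $(1,c)$ or by $(1,-c)$ (where $aa$ or $bb$ occurs), as well as by $(0,1)$. For irrational $c$ these vectors force every eigenvalue of the translation action to have second coordinate $0$, whereas for $c=0$ both $e_1$ and $e_2$ are eigenvalues.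

\section{Two substitution tilings of the line}\label{sec:line}

Let
\[
\sigma:\ a\mapsto aabaa,\quad b\mapsto bbabb;\qquad\qquad \theta:\ 0\mapsto010,\quad 1\mapsto000 .
\]
Each $\sigma$-image begins and ends with the letter it comes from, and $\theta(0)$ begins and ends with $0$. Let $w\in\{a,b\}^{\mathbb Z}$ and $z\in\{0,1\}^{\mathbb Z}$ be the bi-infinite fixed points with seeds $a.a$ and $0.0$, where the point separates the indices $-1$ and $0$. Let $W$ and $Z$ be the tilings of $\mathbb R$ by unit intervals $[n,n+1]$ labeled $w_n$ and $z_n$; they are FPC, and we denote their tiling spaces by $X_W$ and $X_Z$. The word $w$ contains $aa$, $ba$ and, inside $\sigma(b)$, also $bb$; the word $z$ contains $00$.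

Let $\Phi$ be the map ``inflate about $0$ by $5$ and subdivide according to $\sigma$'' on $\{a,b\}$-labeled tilings by unit intervals, and $\Psi$ the map ``inflate about $0$ by $3$ and subdivide according to $\theta$'' on $\{0,1\}$-labeled ones. Then $\Phi(W)=W$, $\Psi(Z)=Z$, both maps are continuous, and
\begin{equation}\label{eq:Phi}
\Phi(S-s)=\Phi(S)-5s,\qquad \Psi(Q-t)=\Psi(Q)-3t .
\end{equation}
Hence $\Phi(X_W)\subset X_W$. Since $\Phi(X_W)$ is compact and contains $\Phi(W-s/5)=W-s$ for all $s$, we get $\Phi(X_W)=X_W$; likewise $\Psi(X_Z)=X_Z$.

\begin{lemma}\label{lem:line}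
$W$ and $Z$ are repetitive, so $X_W$ and $X_Z$ are minimal. Every element of $X_W$ and of $X_Z$ is aperiodic.
\end{lemma}

\begin{proof}
\emph{Repetitivity.} The word $aa$ occurs in $\sigma^2(a)$ and in $\sigma^2(b)$, because it occurs in $\sigma(a)$ and $a$ occurs in both $\sigma(a)$ and $\sigma(b)$. The word $00$ occurs in $\theta^2(0)=010000010$ and $\theta^2(1)=010010010$. Every finite word of $w$ lies in $\sigma^n(aa)$ for some $n$, hence in $\sigma^{n+2}$ of each letter; since $w=\sigma^{n+2}(w)$, it occurs in $w$ with bounded gaps. The same argument applies to $z$.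

\emph{$w$ is not periodic.} Put $m(a)=1$, $m(b)=-1$, and extend $m$ additively to words. Then
\begin{equation}\label{eq:m}
m(\sigma(u))=3\,m(u)\quad\text{for every word }u.
\end{equation}
If $w$ had period $p\ge1$ and $\mu=m(w_0\cdots w_{p-1})$, then $m(w_0\cdots w_{N-1})=\mu N/p+O(1)$. For $N=5^n$ the word is $\sigma^n(a)$ and the left side is $3^n$. Dividing by $5^n$ gives $\mu=0$; but then the sums are bounded, contradicting $3^n\to\infty$.

\emph{$z$ is not periodic.} The rule $\theta$ says $z_{3k}=z_{3k+2}=0$ and $z_{3k+1}=1-z_k$. Let $p\ge1$ be the minimal period, if there is one. If $3\mid p$, then $z_{3k+1+p}=z_{3k+1}$ gives $z_{k+p/3}=z_k$, contradicting minimality. If $3\nmid p$, then $1+pi\equiv0\pmod 3$ for some $i$, so $z_1=z_{1+pi}=0$; but $z_1=1-z_0=1$.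

\emph{Aperiodicity.} The vertex sets of $W$ and $Z$ are $\mathbb Z$, so a period of either tiling is an integer, and hence $0$. If $S\in X_W$ and $S-t=S$, then every tiling in the orbit of $S$ has period $t$. This orbit is dense, so $W-t=W$ and $t=0$. The same holds for $X_Z$.
\end{proof}

For $S$ in $X_W$ or $X_Z$ the vertices form a coset $s+\mathbb Z$; we call $\kappa(S)=e^{-2\pi is}$ the \emph{vertex-coset function}. It is continuous and
\begin{equation}\label{eq:kappa}
\kappa(S-g)=e^{2\pi ig}\kappa(S).
\end{equation}

\begin{remark}
The essential points of the choice are that $\sigma$ multiplies length by $5$ and the count $m$ by $3$, and that $\theta$ multiplies length by the same $3$. In addition, $\sigma(a)$ and $\sigma(b)$ differ in every place, while $\theta(0)$ and $\theta(1)$ differ only in the middle one. This contrast is used only for Theorem C.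
\end{remark}

\section{The fractal cocycle}\label{sec:G}

\subsection*{Profiles}
Let $\mathcal C$ be the set of pairs $(f_a,f_b)$ of continuous functions on $[0,1]$ with $f_i(0)=0$ and $f_i(1)=m(i)$, a nonempty complete metric space for the sup metric. For $\sigma(i)=i_0i_1i_2i_3i_4$ put
\begin{equation}\label{eq:R}
(\mathcal Rf)_i(x)=\tfrac13\Big[m(i_0\cdots i_{k-1})+f_{i_k}(5x-k)\Big],\qquad x\in\big[\tfrac k5,\tfrac{k+1}5\big],\ 0\le k\le4 .
\end{equation}
The values at the common endpoints agree because $f_{i_k}(1)=m(i_k)$; also $(\mathcal Rf)_i(0)=0$, and $(\mathcal Rf)_i(1)=\frac13m(\sigma(i))=m(i)$ by \eqref{eq:m}. So $\mathcal R$ maps $\mathcal C$ to itself, and it contracts distances by the factor $1/3$. Let $f=(f_a,f_b)$ be its unique fixed point. Since $\sigma$ commutes with the exchange $a\leftrightarrow b$, the pair $(-f_b,-f_a)\in\mathcal C$ is also fixed, so $f_b=-f_a$. Put $M=\max_i\sup|f_i|\ge1$ and let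
\[
\omega(r)=\max_i\sup\{|f_i(u)-f_i(u')|:u,u'\in[0,1],\ |u-u'|\le r\}
\]
be the common modulus of continuity of $f_a$ and $f_b$, so that $\omega(r)\to0$ as $r\to0$.

\subsection*{Concatenation}
For $S\in X_W$ let $G_S:\mathbb R\to\mathbb R$ be the unique continuous function with
\[
G_S(0)=0,\qquad G_S(x)-G_S(p)=f_i(x-p)\ \text{ on each tile $[p,p+1]$ of $S$ with label $i$.}
\]
In particular, $G_S$ increases by $m(i)$ across a tile with label $i$.

\begin{lemma}\label{lem:G}
For all $S\in X_W$ and $s,x\in\mathbb R$:
\begin{enumerate}
\item[(a)] $G_{S-s}(x)=G_S(x+s)-G_S(s)$;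
\item[(b)] $G_{\Phi(S)}(5x)=3\,G_S(x)$;
\item[(c)] $|G_S(x)|\le M(|x|+4)$, and $|G_S(x)|\le2\omega(|x|)$ for $|x|\le1$.
\end{enumerate}
Let $\gamma=\log3/\log5<1$ and $g(x)=\sup_{S\in X_W}|G_S(x)|$. Then
\begin{enumerate}
\item[(d)] $g$ is even, $g(5x)=3g(x)$, $g(x)\le 9M|x|^\gamma$ for $|x|\ge1$, and
\[
L:=\limsup_{|x|\to\infty}\frac{g(x)}{|x|^\gamma}\in[1,9M].
\]
In particular, $G_S(x)=o(|x|)$ as $|x|\to\infty$, uniformly in $S$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Both sides are continuous in $x$, vanish at $x=0$, and have the same increments on each tile of $S-s$.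

(b) Let $[p,p+1]$ be a tile of $S$ with label $i$. In $\Phi(S)$ the interval $[5p,5p+5]$ carries the labels $i_0,\dots,i_4$. So for $x-p\in[\frac k5,\frac{k+1}5]$ equation \eqref{eq:R} with $\mathcal Rf=f$ gives
\[
G_{\Phi(S)}(5x)-G_{\Phi(S)}(5p)=m(i_0\cdots i_{k-1})+f_{i_k}(5(x-p)-k)=3f_i(x-p)=3\big(G_S(x)-G_S(p)\big).
\]
Hence the continuous function $x\mapsto G_{\Phi(S)}(5x)-3G_S(x)$ is constant on each tile, so constant, and it vanishes at $0$.

(c) The interval between $0$ and $x$ contains at most $|x|$ full tiles, each contributing $\pm1$, and parts of at most two further tiles, each contributing at most $2M$ in absolute value. If $|x|\le1$, at most one vertex lies in the interior of the interval, so $G_S(x)$ is, up to sign, a sum of at most two increments of $f_a$ or $f_b$ over lengths at most $|x|$.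

(d) Taking $-s$ for $s$ and $x=s$ in (a) gives $G_S(-s)=-G_{S+s}(s)$, so $g$ is even. Since $\Phi$ maps $X_W$ onto itself, (b) gives $g(5x)=3g(x)$. If $5^n\le|x|<5^{n+1}$ with $n\ge0$, then by (c) $g(x)=3^ng(5^{-n}x)\le3^n\cdot9M=9M(5^n)^\gamma\le9M|x|^\gamma$. Finally $G_W(1)=m(w_0)=1$, so $g(5^n)=3^ng(1)\ge(5^n)^\gamma$ and $L\ge1$.
\end{proof}

Property (a) says that $G$ is a cocycle over the translation flow on $X_W$; (b) says that it is an eigenvector of the substitution with factor $3$. The growth exponent $\gamma$ lies strictly between $0$ and $1$: because $3>1$, the cocycle is unbounded; because $3<5$, it is sublinear.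

\begin{remark}\label{rem:isotropic}
With equal expansion factors and a deviation from linearity that is sublinear, as here, the construction produces nothing new. Suppose that $(G_S)$ is a family of functions on $\mathbb R$ over a tiling space mapped onto itself by a substitution map $\Phi$, that $G_{\Phi(S)}(\lambda x)=\lambda G_S(x)$ with $\lambda>1$, that $G_S(0)=0$, and that $G_S(x)=\vartheta x+o(|x|)$ as $|x|\to\infty$, uniformly in $S$. Then $G_S(x)=\vartheta x$, so the shear is linear. Indeed $E(x)=\sup_S|G_S(x)-\vartheta x|$ satisfies $E(\lambda x)=\lambda E(x)$, whence $E(x)/|x|=E(\lambda^nx)/|\lambda^nx|\to0$ for $x\ne0$.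
\end{remark}

\section{The sheared tilings}\label{sec:tilings}

Fix $c\in\mathbb R$. For $S\in X_W$ let $H_S(u,y)=(u,\,y+cG_S(u))$, a homeomorphism of $\mathbb R^2$. For $Q\in X_Z$ put
\[
S\star_cQ=\{H_S(t_1\times t_2):\ t_1\in S,\ t_2\in Q\},
\]
each tile being labeled by the pair of labels of $t_1$ and $t_2$, and let
\[
\mathcal T_c=W\star_cZ,\qquad X_c=X_{\mathcal T_c}.
\]
If $t_1=[p,p+1]$ has label $i$ and $t_2=[q,q+1]$ has label $j$, then $G_S(p+u)=G_S(p)+f_i(u)$ for $u\in[0,1]$, so
\begin{equation}\label{eq:tile}
H_S(t_1\times t_2)=P_{ij}+\big(p,\;q+cG_S(p)\big),\qquad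
P_{ij}=\{(u,y):0\le u\le1,\ cf_i(u)\le y\le cf_i(u)+1\},
\end{equation}
where $P_{ij}$ has label $(i,j)$. Thus $S\star_cQ$ is a tiling by translates of four labeled prototiles. Each prototile is the image of a closed square under a homeomorphism of the plane, so it is compact, the closure of its interior, and has connected interior. For $c=0$ the prototiles are labeled unit squares.

Translation acts as follows. A point $(u,\,y+cG_S(u))$ minus $(s,t)$ is $(u',\,y-t+cG_S(u'+s))$ with $u'=u-s$, and $G_S(u'+s)=G_{S-s}(u')+G_S(s)$ by Lemma \ref{lem:G}(a). Hence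
\begin{equation}\label{eq:action}
(S\star_cQ)-(s,t)=(S-s)\star_c\big(Q-(t-cG_S(s))\big).
\end{equation}
This is the key formula: changing $c$ does not change the set of pairs $(S,Q)$, only the amount by which the translation $(s,t)$ moves the second coordinate.

\begin{lemma}\label{lem:homeo}
The map $(S,Q)\mapsto S\star_cQ$ is a homeomorphism from $X_W\times X_Z$ onto $X_c$.
\end{lemma}

\begin{proof}
\emph{Injectivity.} Projecting the labeled tiles to the first coordinate recovers $S$; applying $H_S^{-1}$ then recovers $Q$.

\emph{Continuity.} Let $S_n\to S$ and $Q_n\to Q$, so that $S_n-s_n$ and $Q_n-t_n$ agree with $S$ and $Q$ on $[-R_n,R_n]$, where $s_n,t_n\to0$ and $R_n\to\infty$. By \eqref{eq:action},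
\[
(S_n\star_cQ_n)-\big(s_n,\;t_n+cG_{S_n}(s_n)\big)=(S_n-s_n)\star_c(Q_n-t_n),
\]
and the translation vector tends to $0$ by Lemma \ref{lem:G}(c), which is uniform in $S_n$. If the tile built from $t_1\times t_2$ in either $S\star_cQ$ or the tiling on the right meets $B(0,r)$, then $t_1$ meets $[-r,r]$ and $t_2$ meets $[-r',r']$ with $r'=r+|c|M(r+4)$. On the tiles meeting $[-R_n,R_n]$ the functions $G_{S_n-s_n}$ and $G_S$ coincide. So the two tilings agree on $B(0,r)$ once $R_n\ge r'$.

\emph{Image.} For fixed $s$ the number $t'=t-cG_W(s)$ takes all real values as $t$ does. So by \eqref{eq:action} the orbit of $\mathcal T_c$ is $\{(W-s)\star_c(Z-t'):s,t'\in\mathbb R\}$, the image of a dense subset of $X_W\times X_Z$. Its closure is the image of the compact space $X_W\times X_Z$. A continuous bijection from a compact space onto a Hausdorff space is a homeomorphism.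
\end{proof}

\begin{lemma}\label{lem:selfaffine}
$\mathcal T_c$ is FPC, repetitive, aperiodic, and self-affine with expansion $\phi=\mathrm{diag}(5,3)$.
\end{lemma}

\begin{proof}
\emph{FPC.} By \eqref{eq:tile} each tile contains its base point $(p,\,q+cG_W(p))$. For two tiles of a patch of diameter at most $R$ we get $|p-p'|\le R$, hence $|G_W(p)-G_W(p')|=|G_{W-p'}(p-p')|\le M(R+4)$ and $|q-q'|\le R+|c|M(R+4)$. So the patch lies in the $H_W$-image of an $N\times N$ block of the square grid with $N=N(R)$. Up to translation this image is determined by a word of $w$ and a word of $z$ of length $N$, so there are finitely many possibilities.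

\emph{Repetitivity.} By \eqref{eq:action} the orbit of $S\star_cQ$ is $\{(S-s)\star_c(Q-t'):s,t'\in\mathbb R\}$. It is dense because $X_W$ and $X_Z$ are minimal. So $X_c$ is minimal.

\emph{Aperiodicity.} If $\mathcal T_c-(s,t)=\mathcal T_c$, then \eqref{eq:action} and injectivity give $W-s=W$, so $s=0$, and then $Z-t=Z$, so $t=0$.

\emph{Self-affinity.} Here the factors $5$ and $3$ must fit together. By Lemma \ref{lem:G}(b) and $\Phi(W)=W$,
\[
\phi\big(H_W(u,y)\big)=\big(5u,\;3y+3cG_W(u)\big)=\big(5u,\;3y+cG_W(5u)\big)=H_W\big(\phi(u,y)\big).
\]
So $\phi(H_W(t_1\times t_2))=H_W(5t_1\times3t_2)$ is the union of the tiles $H_W(t_1'\times t_2')$ with $t_1'\subset5t_1$ and $t_2'\subset3t_2$, and these are exactly the tiles of $\mathcal T_c$ it contains. Write the original tile as $P_{ij}+v$ with $v=(p,\,q+cG_W(p))$, and let $\sigma(i)=i_0\cdots i_4$, $\theta(j)=j_0j_1j_2$. Since $G_W(5p+k)=3G_W(p)+m(i_0\cdots i_{k-1})$, formula \eqref{eq:tile} shows that the tiles in question are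
\[
P_{i_kj_l}+\phi v+\big(k,\;l+c\,m(i_0\cdots i_{k-1})\big),\qquad0\le k\le4,\ 0\le l\le2 .
\]
The subdivision depends only on the type $(i,j)$.
\end{proof}

\section{Eigenvalues: proofs of Theorems A and B}\label{sec:eig}

By Lemma \ref{lem:homeo} the map $h_0(S\star_0Q)=S\star_cQ$ is a homeomorphism $X_0\to X_c$, and Lemma \ref{lem:selfaffine} gives the remaining positive assertions of Theorem A. To show that no linear conjugacy exists we need an invariant of the action.

Call $k\in\mathbb R^d$ an \emph{eigenvalue} of a tiling space $X$ if there is a continuous $\chi:X\to\{|\zeta|=1\}$ with $\chi(\xi-g)=e^{2\pi ik\cdot g}\chi(\xi)$ for all $\xi$ and $g$. The eigenvalues form a group. If $h:X\to\widetilde X$ is a linear conjugacy with matrix $A$, then $h^{-1}(\tilde\xi-g)=h^{-1}(\tilde\xi)-A^{-1}g$, so $\chi\circ h^{-1}$ has eigenvalue $(A^{-1})^{\mathsf T}k$. Thus $h$ carries linearly independent eigenvalues of $X$ to linearly independent eigenvalues of $\widetilde X$. For a self-affine tiling, eigenvalues are severely restricted by the vectors between tiles of the same type.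

\begin{lemma}\label{lem:return}
Let $\mathcal T$ be self-affine with expansion $\phi$, let $k$ be an eigenvalue of $X_{\mathcal T}$, and let $T,\ T+v\in\mathcal T$ be tiles of the same type. Then $k\cdot\phi^nv\to0$ in $\mathbb R/\mathbb Z$.
\end{lemma}

\begin{proof}
Let $B(x,\varepsilon)\subset T$ be an open ball. Since the subdivision depends only on types, the tiles of $\mathcal T$ in $\phi^n(T+v)$ are those in $\phi^n(T)$ translated by $\phi^nv$. If a tile of $\mathcal T$ meets the open set $\phi^n(B(x,\varepsilon))\subset\phi^n(T)$, then so does its interior. As $\phi^n(T)$ is a union of tiles and interiors of distinct tiles are disjoint, the tile belongs to the subdivision of $\phi^n(T)$. The same holds for $T+v$. Therefore $\mathcal T-\phi^nx$ and $\mathcal T-\phi^nx-\phi^nv$ agree on $\phi^n(B(0,\varepsilon))$, which contains balls about $0$ with radii tending to $\infty$. Their distance tends to $0$ by (i) of Section \ref{sec:intro}, and uniform continuity of the eigenfunction gives $|e^{2\pi ik\cdot\phi^nv}-1|\to0$.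
\end{proof}

\begin{lemma}\label{lem:adic}
If $b\ge2$ is an integer and $b^ny\to0$ in $\mathbb R/\mathbb Z$, then $y\in\mathbb Z[1/b]$.
\end{lemma}

\begin{proof}
Let $\|\cdot\|$ be the distance to $\mathbb Z$. There is an $N$ such that $\|b^ny\|<\frac1{2b}$ for all $n\ge N$, hence $\|b^{n+1}y\|=b\|b^ny\|$ for these $n$. Since these numbers tend to $0$, $\|b^Ny\|=0$.
\end{proof}

\begin{lemma}\label{lem:k2}
If $c$ is irrational, every eigenvalue $k=(k_1,k_2)$ of $X_c$ has $k_2=0$.
\end{lemma}

\begin{proof}
Two vertically adjacent tiles of $\mathcal T_c$ in rows with digits $00$ have the same type and differ by $(0,1)$. Two neighboring tiles of the same row over columns with letters $aa$, respectively $bb$, have the same type and differ by $(1,c)$, respectively $(1,-c)$, by \eqref{eq:tile}. So Lemma \ref{lem:return} gives, in $\mathbb R/\mathbb Z$,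
\[
3^nk_2\to0,\qquad 5^nk_1+3^nck_2\to0,\qquad 5^nk_1-3^nck_2\to0 .
\]
Subtracting the last two, $3^n\cdot2ck_2\to0$. By Lemma \ref{lem:adic} both $k_2$ and $2ck_2$ lie in $\mathbb Z[1/3]\subset\mathbb Q$. Since $c\notin\mathbb Q$, $k_2=0$.
\end{proof}

\begin{proof}[Proof of Theorem A]
It remains to prove the last assertion. By \eqref{eq:kappa} the continuous functions $S\star_0Q\mapsto\kappa(S)$ and $S\star_0Q\mapsto\kappa(Q)$ are eigenfunctions of $X_0$ with eigenvalues $e_1$ and $e_2$. A linear conjugacy $X_0\to X_c$ would therefore give two linearly independent eigenvalues of $X_c$. For irrational $c$ this contradicts Lemma \ref{lem:k2}.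
\end{proof}

\begin{proof}[Proof of Theorem B]
For $d=1$ every expansion is a scalar, so every self-affine tiling is self-similar and the statement is Theorem \ref{thm:K}.

Let $d\ge2$, and let $\mathcal T_c^{(d)}$ be the tiling of $\mathbb R^2\times\mathbb R^{d-2}$ whose tiles are the products of a tile of $\mathcal T_c$ with tiles of $d-2$ copies of $Z$, labeled by the tuples of labels. Such products are again compact, closures of their interiors, and have connected interiors. Products of subdivisions show that $\mathcal T_c^{(d)}$ satisfies the inflate-and-subdivide condition with expansion $\mathrm{diag}(5,3,\dots,3)$. It is FPC, because a patch of diameter at most $R$ lies in the product of its projections to the factors, which are patches of diameter at most $R$. It is aperiodic, because a period is a period in each factor. The map sending $(\xi,Q_3,\dots,Q_d)\in X_c\times X_Z^{d-2}$ to the product tiling is continuous, injective (project the tiles to the factors), and intertwines the product action with translation. It maps the product of the orbits of the factors onto the orbit of $\mathcal T_c^{(d)}$.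 So, by compactness, it is a homeomorphism onto the tiling space $X_c^{(d)}$ of $\mathcal T_c^{(d)}$. Every orbit in the product is a product of dense orbits; hence $X_c^{(d)}$ is minimal and $\mathcal T_c^{(d)}$ is repetitive.

By Lemma \ref{lem:homeo}, $X_0^{(d)}$ and $X_{\sqrt2}^{(d)}$ are homeomorphic. The $d$ vertex-coset functions make $e_1,\dots,e_d$ eigenvalues of $X_0^{(d)}$. On the other hand, $\mathcal T^{(d)}_{\sqrt2}$ contains pairs of tiles of the same type differing by $(0,1,0,\dots,0)$ and by $(1,\pm\sqrt2,0,\dots,0)$: take the pairs in the proof of Lemma \ref{lem:k2} times a fixed tile in the other coordinates. The computation there gives $k_2=0$ for every eigenvalue $k$ of $X^{(d)}_{\sqrt2}$. A linear conjugacy would produce $d$ linearly independent eigenvalues in the hyperplane $k_2=0$, a contradiction.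
\end{proof}

\begin{remark}\label{rem:integer}
This argument does not extend to all $c\ne0$. Let $c$ be an integer. Since $G_S(p)-G_S(p')\in\mathbb Z$ for vertices $p,p'$ of $S$, the base points $(p,\,q+cG_S(p))$ of all tiles of $S\star_cQ$ lie in one coset of $\mathbb Z^2$, which varies continuously and equivariantly. So $e_1$ and $e_2$ are eigenvalues of $X_c$, just as for $c=0$. Nevertheless $X_0$ and $X_c$ are not linearly conjugate for any $c\ne0$, by Theorem C.
\end{remark}

\section{Asymptotic pairs in the one-dimensional factors}\label{sec:asym}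

To classify the $X_c$ we must control an arbitrary linear conjugacy. The tool is asymptotic pairs, which a linear conjugacy carries to asymptotic pairs. This section determines what we need about them in $X_W$ and $X_Z$, where they behave quite differently.

\begin{lemma}\label{lem:recog}
$\Phi:X_W\to X_W$ and $\Psi:X_Z\to X_Z$ are homeomorphisms.
\end{lemma}

\begin{proof}
Both maps are continuous and onto, and the spaces are compact, so it suffices to recover a tiling from its image. By minimality each $Q\in X_Z$ contains the label $0$, so in $\Psi(Q)$ the label $1$ occurs, and it occurs only in the middle of a block $\theta(j)$. This determines the block positions, and the middle label of each block determines $j$.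

In $\Phi(S)$ number the tiles so that blocks start at the indices $5k$; the labels $x_n$ then satisfy $x_{5k}=x_{5k+1}=x_{5k+3}=x_{5k+4}\ne x_{5k+2}$. Suppose $\Phi(S)$ could also be divided into blocks $ii\bar\imath ii$ ($\bar\imath$ the other letter) starting at the indices $5k+r$, $r\in\{1,2,3,4\}$. The first two and the last two letters of a block being equal, we would get $x_1=x_2$ for $r=1$, $x_2=x_3$ for $r=2$, $x_6=x_7$ for $r=3$, and $x_7=x_8$ for $r=4$. In each case exactly one of the two indices is $\equiv2\pmod5$ and both lie in the same original block, so this is a contradiction. So the block positions, and hence $S$, are determined.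
\end{proof}

Let $X$ be $X_W$ or $X_Z$. Distinct $S,S'\in X$ are \emph{right asymptotic} (\emph{left asymptotic}) if $\mathrm{dist}(S-t,S'-t)\to0$ as $t\to+\infty$ ($t\to-\infty$).

\begin{lemma}\label{lem:asym}
Distinct $S,S'\in X$ are right (left) asymptotic if and only if they have the same vertices and agree on a right (left) half-line. If they are, so are their images under $\Phi^{-1}$ (for $X=X_W$) or $\Psi^{-1}$ (for $X=X_Z$).
\end{lemma}

\begin{proof}
If $S,S'$ agree on a half-line, (i) of Section \ref{sec:intro} shows that they are asymptotic. Conversely, let them be right asymptotic; the other case is the same. By \eqref{eq:kappa}, $\kappa(S-t)/\kappa(S'-t)=\kappa(S)/\kappa(S')$ for all $t$. The left side tends to $1$ as $t\to+\infty$, so $\kappa(S)=\kappa(S')$ and the vertices coincide. Suppose there were $t_n\to+\infty$ such that $S$ and $S'$ do not agree on $\{t_n\}$. By (ii) of Section \ref{sec:intro}, $S-t_n-\varepsilon_n$ and $S'-t_n$ agree on $B(0,R_n)$ for some $\varepsilon_n\to0$, $R_n\to\infty$. As the vertices of $S$ and $S'$ coincide, $\varepsilon_n\in\mathbb Z$ for large $n$, so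 $\varepsilon_n=0$ for large $n$, a contradiction. The last claim follows from \eqref{eq:Phi} and the uniform continuity of $\Phi^{-1}$ and $\Psi^{-1}$.
\end{proof}

For an asymptotic pair let $D(S,S')\neq\emptyset$ be the set of left endpoints of tiles at which the labels of $S$ and $S'$ differ.

\begin{lemma}\label{lem:XW}
\textup{(a)} No pair of distinct tilings in $X_W$ is both right and left asymptotic.
\textup{(b)} $X_W$ contains a right asymptotic pair $W,W'$.
\end{lemma}

\begin{proof}
(a) For such a pair $D(S,S')$ would be finite and nonempty, and by Lemma \ref{lem:asym} the same would hold for $\Phi^{-n}S,\Phi^{-n}S'$. Since $\sigma(a)=aabaa$ and $\sigma(b)=bbabb$ differ in all five places, applying $\Phi$ to such a pair multiplies the number of differences by $5$. So $|D(S,S')|=5^n|D(\Phi^{-n}S,\Phi^{-n}S')|$ is divisible by $5^n$ for every $n$, a contradiction.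

(b) Let $W'$ be the $\Phi$-fixed tiling with seed $b.a$ at the origin. If $p$ is a vertex of $W$ between labels $b$ and $a$, then $\Phi^n(W-p)=W-5^np\in X_W$ has $\sigma^n(b).\sigma^n(a)$ around the origin, so it converges to $W'$. Hence $W'\in X_W$. The tilings $W$ and $W'$ have the same vertices, have the same labels on all tiles in $[0,\infty)$, and differ on $[-1,0]$. So they are distinct and right asymptotic.
\end{proof}

\begin{lemma}\label{lem:XZ}
There are $P^0,P^1\in X_Z$, in different orbits, which are right and left asymptotic, such that every right or left asymptotic pair in $X_Z$ is $\{P^0-t,P^1-t\}$ for some $t\in\mathbb R$.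
\end{lemma}

\begin{proof}
Let $S,S'$ be right or left asymptotic. Since $\theta(0)=010$ and $\theta(1)=000$ differ exactly in the middle, $D(\Psi S,\Psi S')=3D(S,S')+1$. Applied to $\Psi^{-1}S,\Psi^{-1}S'$ and so on, this shows that every difference of two elements of $D(S,S')$ is an integer divisible by $3^n$ for all $n$. So $D(S,S')=\{p\}$ and $D(\Psi^{-n}S,\Psi^{-n}S')=\{p_n\}$, where $p=3p_1+1$ and so on, that is, $p+\frac12=3^n(p_n+\frac12)$. Replacing $S,S'$ by their translates $S-(p+\frac12)$, $S'-(p+\frac12)$ replaces $p$ and every $p_n$ by $-\frac12$: in all the tilings $\Psi^{-n}S$ and $\Psi^{-n}S'$ the tiles are centered at the integers, and the two tilings differ exactly in the tile centered at $0$.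

Let $Y\in X_Z$ have its tiles centered at the integers. Inflating $[q-\frac12,q+\frac12]$ by $3$ gives the tiles of $\Psi(Y)$ centered at $3q-1,3q,3q+1$. So, writing $Y_q$ for the label in $Y$ of the tile centered at $q\in\mathbb Z$,
\begin{equation}\label{eq:y}
\Psi(Y)_{3q\pm1}=0,\qquad \Psi(Y)_{3q}=1-Y_q .
\end{equation}
Apply this to $Y=\Psi^{-n}S$ for $n\ge1$. For $q=3^ju$ with $3\nmid u$ it follows that $S_q$ is $0$ if $j$ is even and $1$ if $j$ is odd. The same holds for $S'$. Hence $\{S,S'\}=\{P^0,P^1\}$, where $P^i$ is the tiling with these labels off the center and with label $i$ on the tile centered at $0$.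

\emph{$P^i\in X_Z$.} Let $x_i$ be the center of a tile of $Z$ with label $i$, and consider $\Psi^{2n}(Z-x_i)=Z-9^nx_i\in X_Z$. Iterating \eqref{eq:y} $2n$ times, starting from $Z-x_i$, shows that its tile centered at $0$ has label $i$, and that for $q=3^ju$ with $3\nmid u$ and $j<2n$ its tile centered at $q$ has label $0$ or $1$ according as $j$ is even or odd. So it converges to $P^i$.

\emph{Different orbits.} $P^0$ and $P^1$ differ in one tile only, so they are right and left asymptotic. If $P^1=P^0-t$, then $t\ne0$, and $P^0$ and $P^0-t$ agree on a right half-line. Any limit point $Q\in X_Z$ of $P^0-s$ as $s\to+\infty$ then satisfies $Q-t=Q$, contradicting Lemma \ref{lem:line}.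
\end{proof}

\begin{lemma}\label{lem:groups}
The eigenvalue groups of $X_W$ and $X_Z$ are $\mathbb Z[1/5]$ and $\mathbb Z[1/3]$. Consequently, if $\eta$ is a homeomorphism of $X_W$ with $\eta(S-s)=\eta(S)-\alpha s$ and $\alpha\ne0$, then $\alpha=\pm5^i$ for some $i\in\mathbb Z$; for $X_Z$ in place of $X_W$, $\alpha=\pm3^k$ for some $k\in\mathbb Z$.
\end{lemma}

\begin{proof}
$W$ is self-affine with expansion $5$, and $aa$ gives two tiles of the same type differing by $1$. So Lemmas \ref{lem:return} and \ref{lem:adic} show that eigenvalues of $X_W$ lie in $\mathbb Z[1/5]$. Conversely, $\kappa\circ\Phi^{-n}$ has eigenvalue $5^{-n}$ by \eqref{eq:Phi} and \eqref{eq:kappa}, and these numbers generate $\mathbb Z[1/5]$. For $X_Z$ use $00$ and $\kappa\circ\Psi^{-n}$. If $\chi$ has eigenvalue $k$, then $\chi\circ\eta$ has eigenvalue $\alpha k$; applying this to $\eta$ and $\eta^{-1}$ gives $\alpha\mathbb Z[1/5]=\mathbb Z[1/5]$, so $\alpha$ is a unit $\pm5^i$. The case of $X_Z$ is the same with $3$ for $5$.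
\end{proof}

\section{The classification: proof of Theorem C}\label{sec:C}

\subsection*{Sufficiency}

It is enough to give linear conjugacies $X_c\to X_{-c}$ and $X_c\to X_{3c}$ for every $c$; compositions and inverses do the rest.

\emph{From $c$ to $-c$.} Let $\bar S$ be $S$ with the labels $a,b$ exchanged. The tiling $\overline W$ is the $\Phi$-fixed tiling with seed $b.b$. Since $bb$ occurs in $w$, the argument of Lemma \ref{lem:XW}(b) gives $\overline W\in X_W$, so by minimality $S\mapsto\bar S$ maps $X_W$ homeomorphically onto itself. As $f_b=-f_a$, we have $G_{\bar S}=-G_S$. By \eqref{eq:action}, both $(\bar S\star_{-c}Q)-(s,t)$ and the image of $(S\star_cQ)-(s,t)$ under the map $S\star_cQ\mapsto\bar S\star_{-c}Q$ are equal to $(\bar S-s)\star_{-c}(Q-(t-cG_S(s)))$. So this map is a linear conjugacy with $A=I$.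

\emph{From $c$ to $3c$.} The map $S\star_cQ\mapsto S\star_{3c}\Psi(Q)$ is a homeomorphism by Lemmas \ref{lem:homeo} and \ref{lem:recog}. It takes $(S\star_cQ)-(s,t)$ to
\[
(S-s)\star_{3c}\big(\Psi(Q)-(3t-3cG_S(s))\big)=\big(S\star_{3c}\Psi(Q)\big)-(s,3t),
\]
so it is a linear conjugacy with $A=\mathrm{diag}(1,3)$.

\subsection*{Necessity}

Let $h:X_c\to X_{c'}$ be a linear conjugacy with matrix $A=(A_{ij})$. The plan is as follows. The pair $P^0,P^1$ lets us recognize the fibers $\{S\}\star_cX_Z$, along which only the second coordinate varies; so $h$ will induce a map $\eta$ of $X_W$ (Steps 1--2). Comparing the actions on both sides shows that $A$ is diagonal (Steps 3--4) with entries that are powers of $5$ and of $3$ up to sign (Step 5), and that the cocycles $A_{22}cG_S(s)$ and $c'G_{\eta(S)}(A_{11}s)$ differ by a bounded amount. Their growth then relates $c$ and $c'$ (Step 6).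

\medskip\noindent
\textbf{Step 1.} \emph{For every $S\in X_W$ there are unique $\eta(S)\in X_W$, $\varepsilon(S)\in\{0,1\}$, $\tau(S)\in\mathbb R$ with}
\begin{equation}\label{eq:eta}
h(S\star_cP^0)=\eta(S)\star_{c'}\big(P^{\varepsilon(S)}-\tau(S)\big).
\end{equation}

Uniqueness follows from Lemma \ref{lem:homeo}, aperiodicity, and the fact that $P^0,P^1$ lie in different orbits. For existence we use the set of directions in which two tilings $\xi\ne\xi'$ are asymptotic,
\[
V(\xi,\xi')=\{v\ne0:\ \mathrm{dist}(\xi-tv,\xi'-tv)\to0\ \text{as }t\to+\infty\}.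
\]
Since $h$ and $h^{-1}$ are uniformly continuous, $V(h\xi,h\xi')=A\,V(\xi,\xi')$.

Let $\xi=S\star_cP^0$ and $\xi'=S\star_cP^1$. If $v_2\ne0$, then by \eqref{eq:action}
\[
\xi-tv=(S-tv_1)\star_c(P^0-r(t)),\qquad \xi'-tv=(S-tv_1)\star_c(P^1-r(t)),\qquad r(t)=tv_2-cG_S(tv_1).
\]
By Lemma \ref{lem:G}(d), $r(t)$ tends to $+\infty$ or to $-\infty$ as $t\to+\infty$, according to the sign of $v_2$. Since $P^0,P^1$ are asymptotic on both sides and $\star_c$ is uniformly continuous on the compact space $X_W\times X_Z$, $v\in V(\xi,\xi')$. Hence, with $\ell=\mathbb Re_1$,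
\[
V(h\xi,h\xi')\supset\mathbb R^2\setminus A\ell .
\]
Write $h\xi=S_1\star_{c'}Q_1$ and $h\xi'=S_2\star_{c'}Q_2$.

Suppose $S_1\ne S_2$. Choose $v\notin A\ell$ with $v_1\ne0$. Then $v$ and $-v$ both lie in $V(h\xi,h\xi')$, and the $X_W$-coordinates of $h\xi-tv$ and $h\xi'-tv$ are $S_1-tv_1$ and $S_2-tv_1$. By Lemma \ref{lem:homeo} it follows that $S_1,S_2$ are right and left asymptotic, contradicting Lemma \ref{lem:XW}(a).

So $S_1=S_2$, and therefore $Q_1\ne Q_2$. Choose $v\notin A\ell$ with $v_2\ne0$. The $X_Z$-coordinates of $h\xi-tv$ and $h\xi'-tv$ are $Q_1-r(t)$ and $Q_2-r(t)$ with the same $r(t)=tv_2-c'G_{S_1}(tv_1)$, and their distance tends to $0$. As $r$ is continuous and tends to $+\infty$ or $-\infty$, it runs through a half-line after any time $t_0$. So $Q_1,Q_2$ are right or left asymptotic, and by Lemma \ref{lem:XZ} $Q_1=P^\varepsilon-\tau$ for some $\varepsilon,\tau$.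

\medskip\noindent
\textbf{Step 2.} \emph{$\tau$ is bounded; $\eta$ and $\tau$ are continuous; $\varepsilon$ is constant.}

By \eqref{eq:action}, $(S-s)\star_cP^0=(S\star_cP^0)-(s,cG_S(s))$. Put
\begin{equation}\label{eq:alphabeta}
\alpha=A_{11}s+A_{12}\,cG_S(s),\qquad\beta=A_{21}s+A_{22}\,cG_S(s).
\end{equation}
Applying $h$ and then \eqref{eq:action} in $X_{c'}$, we get
\begin{equation}\label{eq:cocycle}
\eta(S-s)=\eta(S)-\alpha,\qquad\varepsilon(S-s)=\varepsilon(S),\qquad\tau(S-s)=\tau(S)+\beta-c'G_{\eta(S)}(\alpha).
\end{equation}

There is no a priori bound on $\tau$, so we use Baire's theorem. The sets $E_N=\{S:|\tau(S)|\le N\}$ are closed: $E_N$ is the preimage of the compact set $\{P^\varepsilon-\tau:\varepsilon\in\{0,1\},\,|\tau|\le N\}$ under the continuous map sending $S$ to the $X_Z$-coordinate of $h(S\star_cP^0)$. They cover $X_W$ as $N$ runs through the positive integers, so some $E_N$ contains a nonempty open set $U$. By minimality the open sets $U+s$, $s\in\mathbb R$, cover $X_W$, and by compactness finitely many do. So there is $s_0$ such that every $S\in X_W$ has $S-s\in U$ for some $|s|\le s_0$.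 By \eqref{eq:alphabeta}, \eqref{eq:cocycle} and Lemma \ref{lem:G}(c), $|\tau(S-s)-\tau(S)|$ is bounded uniformly in $S\in X_W$ and $|s|\le s_0$. Hence $|\tau|\le N'$ on $X_W$ for some $N'$.

The sets $\{P^\varepsilon-\tau:|\tau|\le N'\}$, $\varepsilon=0,1$, are disjoint compact arcs, each homeomorphic to $[-N',N']$ via $\tau$. Since the $X_Z$-coordinate of $h(S\star_cP^0)$ depends continuously on $S$ and lies in their union, $\varepsilon$ and $\tau$ are continuous. The space $X_W$ is the closure of an orbit, hence connected, so $\varepsilon$ is constant. Continuity of $\eta$ follows from Lemma \ref{lem:homeo}.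

\medskip\noindent
\textbf{Step 3.} \emph{$A_{21}=0$, $A_{11}A_{22}\ne0$, and $\eta$ is onto.}

Fix $S$. By \eqref{eq:cocycle} and Step 2, $\beta-c'G_{\eta(S)}(\alpha)$ is bounded in $s$. Here $\alpha=O(|s|)$ as $|s|\to\infty$, so $G_{\eta(S)}(\alpha)=o(|s|)$ by Lemma \ref{lem:G}, while $\beta=A_{21}s+o(|s|)$. So $A_{21}=0$, and $A_{11}A_{22}=\det A\ne0$. Now $\alpha=A_{11}s+o(|s|)$ is continuous in $s$, so it takes all real values. By \eqref{eq:cocycle} the compact set $\eta(X_W)$ contains the full orbit of $\eta(S)$, and by minimality $\eta(X_W)=X_W$.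

\medskip\noindent
\textbf{Step 4.} \emph{$A_{12}=0$.}

Suppose not. If vertical translation on the left had a horizontal component on the right, recurrence of $P^0$ would give simultaneous recurrence of all of $X_W$. In detail, the limit points of $P^0-t$ as $t\to+\infty$ form a nonempty closed invariant set, which is $X_Z$ by minimality; the same is true as $t\to-\infty$. So, choosing the sign of $t_n$ to be that of $A_{12}$, we find $t_n$ with $P^0-t_n\to P^0$ and $u_n:=A_{12}t_n\to+\infty$. For every $S\in X_W$, by \eqref{eq:action} and $G_S(0)=0$,
\[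
h\big(S\star_c(P^0-t_n)\big)=h(S\star_cP^0)-(A_{12}t_n,A_{22}t_n).
\]
The left side converges to $h(S\star_cP^0)$. Comparing $X_W$-coordinates, $\eta(S)-u_n\to\eta(S)$. As $\eta$ is onto, $R-u_n\to R$ for every $R\in X_W$. For the right asymptotic pair of Lemma \ref{lem:XW}(b), $\mathrm{dist}(W-u_n,W'-u_n)\to0$, so $W=W'$, a contradiction.

\medskip\noindent
\textbf{Step 5.} \emph{$A=\mathrm{diag}(A_{11},A_{22})$ with $A_{11}=\pm5^i$ and $A_{22}=\pm3^k$ for some $i,k\in\mathbb Z$.}

$A$ is diagonal by Steps 3 and 4. So
\[
h\big(S\star_c(P^0-t)\big)=h(S\star_cP^0)-(0,A_{22}t)=\eta(S)\star_{c'}\big(P^{\varepsilon}-\tau(S)-A_{22}t\big).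
\]
Taking closures over $t\in\mathbb R$, we see that $h$ maps $\{S\}\star_cX_Z$ onto $\{\eta(S)\}\star_{c'}X_Z$. Since $h$ is injective and these fibers are disjoint for different $S$, $\eta$ is injective; being continuous and onto, it is a homeomorphism. By \eqref{eq:cocycle}, $\eta(S-s)=\eta(S)-A_{11}s$. For fixed $S$ the relation $h(S\star_cQ)=\eta(S)\star_{c'}\zeta(Q)$ defines a homeomorphism $\zeta$ of $X_Z$ with $\zeta(Q-t)=\zeta(Q)-A_{22}t$. Lemma \ref{lem:groups} applies to $\eta$ and $\zeta$.

\medskip\noindent
\textbf{Step 6.} \emph{Conclusion.}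

Now \eqref{eq:alphabeta} reads $\alpha=A_{11}s$ and $\beta=A_{22}cG_S(s)$, so \eqref{eq:cocycle} gives, for all $S\in X_W$ and $s\in\mathbb R$,
\[
\big|A_{22}\,c\,G_S(s)-c'\,G_{\eta(S)}(A_{11}s)\big|=|\tau(S-s)-\tau(S)|\le2\sup|\tau|.
\]
Take absolute values of the two terms and suprema over $S$; since $\eta$ is onto,
\[
\Big|\,|A_{22}c|\,g(s)-|c'|\,g(A_{11}s)\Big|\le2\sup|\tau|\qquad(s\in\mathbb R).
\]
Divide by $|s|^\gamma$ and let $|s|\to\infty$. By the definition of $L$ the limit superiors of the two terms are $|A_{22}||c|L$ and $|c'||A_{11}|^\gamma L$, so these are equal. As $0<L<\infty$ and $|A_{11}|^\gamma=5^{i\gamma}=3^i$, we obtain $3^k|c|=3^i|c'|$, that is, $c'=\pm3^{k-i}c$.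

\medskip
This proves the equivalence in Theorem C. By Lemma \ref{lem:homeo} every $X_c$ is homeomorphic to $X_W\times X_Z$. Each set $\{\pm3^nc:n\in\mathbb Z\}$ is countable, so there are continuum many linear conjugacy classes among the $X_c$. \qed

\begin{thebibliography}{9}
\bibitem{Q} \emph{Some Aspects of Rigidity for Self-Affine Tilings}, \url{http://math.tsukuba.ac.jp/ant/Sympo/tile11_abst/Solomyak.pdf}.
\end{thebibliography}

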